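# The support of the Beta-Fleming-Viot process with Brownian mutation has dimension $2/(\beta-1)$

## 1. Pairs merge at rate one: a first guess of dimension two

Picture an infinite population of particles in $\mathbb R^d$, each performing a standard Brownian motion. From time to time there is a reproduction event: a fraction $x$ of the population is chosen, and all the chosen particles jump to the location of one of them. The strength of reproduction is encoded by a finite measure $\Lambda$ on $[0,1]$: events of size in $dx$ occur at rate $x^{-2}\Lambda(dx)$. Let $X(t)$ be the distribution of the population at time $t$, a random probability measure on $\mathbb R^d$. How large is its support?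

Looking backwards in time, ancestral lines merge. The merging is the **$\Lambda$-coalescent**: whenever there are $n$ blocks, each given $k$-tuple of blocks ($2\le k\le n$) merges into one block at rate
$$\lambda_{n,k}=\int_0^1x^{k-2}(1-x)^{n-k}\,\Lambda(dx).$$
For $n=k=2$ the integrand is $1$, so two lines merge at rate $\lambda_{2,2}=\Lambda([0,1])$, whatever the shape of $\Lambda$. We care most about the probability measures
$$\Lambda(dx)=\frac{1}{B(2-\beta,\beta)}\,x^{1-\beta}(1-x)^{\beta-1}\,dx ,\qquad \beta\in(1,2),$$
and for them two lines merge at rate $1$ for every $\beta$.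

This suggests a first guess. Sample two individuals at time $t$. They have a common ancestor within the last $s$ units of time with probability about $s$, and in that case their distance is of order $\sqrt s$. So pairs at distance at most $r$ should have mass about $r^2$, at least when $d\ge3$. Guess: the dimension is $2$, for every $\Lambda$ of mass one.

*Test on Kingman's case, $\Lambda=\delta_0$.* Each pair of blocks merges at rate $1$ and nothing else happens. From infinitely many blocks, the time $T_m$ to reach $m$ blocks has mean $\sum_{k>m}\frac{2}{k(k-1)}=\frac2m$. So at time $s$ in the past there are about $2/s$ ancestors, and the descendants of each have spread over a distance of about $\sqrt s$. Covering by $s^{-1}$ balls of radius $\sqrt s$ corresponds to dimension $2$. The guess passes.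

*Test on $\Lambda=\delta_1$.* Now $\lambda_{n,k}=1$ if $k=n$ and $0$ otherwise: at rate $1$, the whole population jumps to the location of one particle. Fix $t$, and let $\sigma>0$ be the time elapsed since the last event. If $\sigma<t$, all particles were at one point $z$ at time $t-\sigma$ and have moved independently since, so by the law of large numbers $X(t)=\mathcal N(z,\sigma I_d)$. If there was no event, $X(t)=X(0)*\mathcal N(0,tI_d)$. In both cases $X(t)$ has a density that is positive everywhere, and the support is $\mathbb R^d$, of dimension $d$. Two lines do merge at rate $1$, and yet for $d\ge3$ the guess is false.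

The second test shows what went wrong. The probability $\approx s$ of a merger within the last $s$ units of time is spent on an event of probability $\approx s$ on which *everything* has merged. On the complement, nothing has merged at all. The pair probability is an average, and a rare event can dominate it.

*The Beta case by counting.* We shall see in Section 7 that with $n$ blocks the block number decreases at mean rate at least $cn^\beta$. The equation $\dot n=-n^\beta$ started from infinity gives $n(s)\approx s^{-1/(\beta-1)}$ ancestors at time $s$ in the past. That many balls of radius $\sqrt s$ correspond to dimension $2/(\beta-1)$, which exceeds $2$ because $\beta-1<1$. But a covering count gives only an upper bound: the number of balls does not tell us how the mass is spread among them. The two candidates are thus $2$, from pairs, and $2/(\beta-1)$, from counting. The conjecture to be decided is that counting is right when $d>2/(\beta-1)$. It is, and we shall prove it.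

## 2. Levels, ancestral lines, and the process $X$

**Definition (the process).** The $\Lambda$-Fleming-Viot process with Brownian mutation is the $M_1(\mathbb R^d)$-valued Markov process $X=(X(t))_{t\ge0}$ with $X(0)=\mu$ and generator
$$\mathcal LF(\mu)=\Big\langle\tfrac12\Delta f,\mu^{\otimes n}\Big\rangle+\sum_{J\subseteq[n],\,|J|\ge2}\lambda_{n,|J|}\Big(\langle f_J,\mu^{\otimes(n-|J|+1)}\rangle-\langle f,\mu^{\otimes n}\rangle\Big)$$
on $F(\mu)=\langle f,\mu^{\otimes n}\rangle$, $f\in C_b^2((\mathbb R^d)^n)$, where $f_J$ is $f$ with the variables in $J$ set equal. The initial state $\mu\in M_1(\mathbb R^d)$ is arbitrary throughout.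

We work with the equivalent Donnelly-Kurtz lookdown construction.

**Definition (lookdown construction).** Particles occupy levels $1,2,\dots$, and $X_j(t)$ is the location of the particle at level $j$. The $X_j(0)$ are i.i.d. with law $\mu$, and level $j$ is driven by its own Brownian motion $B^j$. Assume first that $\Lambda(\{0\})=0$. Reproduction events are the atoms $(u,x,\xi)$ of a Poisson point process with intensity
$$du\otimes x^{-2}\Lambda(dx)\otimes\mathrm{Ber}(x)^{\otimes\mathbb N}(d\xi).$$
The initial positions, the Brownian motions and the point process are independent. An atom is an event at time $u$ involving the level set $J=\{j:\xi_j=1\}$, and it has an effect only if $|J|\ge2$. The levels in $J$ take the location of the particle at level $\min J$, and the remaining particles are shifted upward, preserving their order. If $\Lambda(\{0\})>0$, there are in addition, for each pair $i<j$, independent events with $J=\{i,j\}$ at rate $\Lambda(\{0\})$. Then $X(t)=\lim_n\frac1n\sum_{i\le n}\delta_{X_i(t)}$ almost surely.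

For instance, let levels $1,\dots,5$ carry particles $A,B,C,D,E$ and let $J\cap[6]=\{2,4\}$. After the event, levels $1,\dots,6$ carry $A,B,C,B,D,E$: levels $2$ and $4$ carry $B$, and $A,C,D,E$ fill the levels outside $J$ in order.

For each $n$, events with $|J\cap[n]|\ge2$ occur at rate at most $\binom n2\Lambda([0,1])$, because a given pair of levels is in $J$ at rate $\Lambda(\{0\})+\int_{(0,1]}x^2\,x^{-2}\Lambda(dx)=\Lambda([0,1])$.

**Ancestral levels.** Fix $t>0$ and write $v=t-u$ for time measured backwards from $t$. Let $N$ be the reversed point process of events on $0\le v\le t$. It is Poisson with the same intensity. Let $\mathcal F_v$ be generated by $N$ restricted to $[0,v]$, and let $a_i(v)$ be the level at time $t-v$ of the ancestor of the particle at level $i$ at time $t$. At an event with level set $J$, $|J|\ge2$, we have $a_i(v)=\varphi_J(a_i(v-))$ with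
$$\varphi_J(\ell)=\min J\ \ (\ell\in J),\qquad \varphi_J(\ell)=\ell-\big(\#(J\cap[\ell])-1\big)^+\ \ (\ell\notin J).\tag{1}$$
To check the second formula, let $\ell\notin J$. If $\ell<\min J$, nothing changes. If $\ell>\min J$, then $\ell$ is the $r$-th level outside $J$, with $r=\ell-\#(J\cap[\ell])\ge\min J$. It carries the $r$-th particle among those at levels other than $\min J$ before the event, and since $r\ge\min J$ this is the particle at level $r+1$. In the example above, $\varphi_J(4)=2$, $\varphi_J(3)=3$, $\varphi_J(5)=4$.

Clearly $\varphi_J(\ell)\le\ell$, and $\varphi_J(\ell)\ne\ell$ only if $|J\cap[\ell]|\ge2$. So each $a_i$ is nonincreasing, with finitely many jumps. Two facts drive everything below.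

* $\varphi_J(1)=1$, so $a_1\equiv1$: the ancestral line of particle $1$ stays at level $1$ forever.
* For $\ell\ge2$: $\varphi_J(\ell)=1$ if and only if $1\in J$ and $\ell\in J$. Indeed, if $\ell\in J$ then $\varphi_J(\ell)=\min J$. If $\ell\notin J$ then $\#(J\cap[\ell])\le\ell-1$, so $\varphi_J(\ell)\ge\ell-(\ell-2)=2$.

For $i\ge2$ let $\tau_i=\inf\{v\le t:a_i(v)=1\}$, with $\inf\emptyset=\infty$. This is a function of $N$, and $\tau_i>0$ almost surely. After $\tau_i$ the lines of $1$ and $i$ coincide. The partition $\Pi(v)$, with $i\sim j$ if and only if $a_i(v)=a_j(v)$, is a $\Lambda$-coalescent.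

**Positions.** Along the ancestral line, $X_i(t)=X_{a_i(t)}(0)+\int_0^tdB^{a_i(t-u)}_u$. For $v<\tau_i$ the lines of $1$ and $i$ use different driving motions, $B^1$ and $B^{a_i(v)}$ with $a_i(v)\neq1$. After $\tau_i$ they use the same one. Hence, conditionally on $N$,
$$X_i(t)-X_1(t)=D_i+W_i,\qquad W_i\sim\mathcal N\big(0,2(\tau_i\wedge t)I_d\big)\ \text{independent of }D_i,\tag{2}$$
where $D_i=0$ if $\tau_i\le t$, and $D_i=X_{a_i(t)}(0)-X_1(0)$ otherwise.

**Sampling.** Given $X(t)$, the $X_i(t)$ are i.i.d. with law $X(t)$. The reason is as follows. Conditionally on $N$, lines in different blocks use different levels. So $(X_i(t))_i$ is obtained by giving each block of $\Pi(t)$ an independent root with law $\mu$ and running independent Brownian motions along the branches. This conditional law depends on $\Pi$ only, and permuting indices permutes $\Pi$. Since $\Pi$ is exchangeable, $(X_i(t))_i$ is exchangeable, and de Finetti's theorem applies.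

**Dimensions.** $\dim$ is Hausdorff dimension and $\dim_P$ packing dimension. For bounded $A$, let $\mathcal N_A(r)$ be the least number of closed balls of radius $r$ covering $A$. The lower and upper box dimensions are the $\liminf$ and $\limsup$ of $\log\mathcal N_A(r)/\log(1/r)$ as $r\to0$. Recall that $\dim A\le\dim_PA\le d$ for every $A$ and, for bounded $A$, $\dim_PA\le\overline{\dim}_{\rm box}A$ and $\dim A\le\underline{\dim}_{\rm box}A\le\overline{\dim}_{\rm box}A$. Balls $B(x,r)$ are closed.

## 3. The two theorems and the growth of $\Lambda$ at $0$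

**Theorem 1.** Let $\beta\in(1,2)$, $t>0$, $\mu\in M_1(\mathbb R^d)$ arbitrary, $d\ge1$. For the Beta$(2-\beta,\beta)$-Fleming-Viot process $X$ with Brownian mutation, almost surely every Borel set $B$ with $X(t)(B)>0$ has $\dim B\ge\min(d,\frac2{\beta-1})$. Consequently $\dim\operatorname{supp}X(t)=\min(d,\frac2{\beta-1})$ a.s. In particular $\dim\operatorname{supp}X(t)=2/(\beta-1)$ a.s. when $d>2/(\beta-1)$, and the conjecture is true.

The only feature of $\Lambda$ that matters is how $\Lambda([0,y])$ behaves as $y\downarrow0$. For an arbitrary finite measure $\Lambda$ on $[0,1]$ put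
$$b^*=\inf\{b\in[1,2]:\limsup_{y\downarrow0}y^{b-2}\Lambda([0,y])<\infty\},\qquad b_*=\sup\{b\in[1,2]:\liminf_{y\downarrow0}y^{b-2}\Lambda([0,y])>0\},$$
with $\sup\emptyset:=1$. The first set contains $2$, and with $b$ it contains every larger $b'\in[1,2]$. The second contains with $b$ every smaller $b'\in[1,2]$. If $b$ is in the second set and $b'<b$, then $y^{b'-2}\Lambda([0,y])=y^{b'-b}\,y^{b-2}\Lambda([0,y])\to\infty$, so $b'$ is not in the first. Hence $b_*\le b^*$. We use the convention $2/0=\infty$.

Examples:

* For Beta$(2-\beta,\beta)$ with $\beta\in(0,2)$, $\Lambda([0,y])$ is asymptotically a constant times $y^{2-\beta}$. If $\beta\in(1,2)$, then $b_*=b^*=\beta$. If $\beta\in(0,1]$, then $y^{b-2}\Lambda([0,y])$ stays bounded already for $b=1$, so $b^*=1$.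
* If $\Lambda(\{0\})>0$, then $b=2$ belongs to the second set, so $b_*=b^*=2$. This includes Kingman's case.
* If $\Lambda=\delta_{x_0}$ with $x_0\in(0,1]$, then $\Lambda([0,y])=0$ for small $y$, so $b_*=b^*=1$.
* The two can differ. Let $x_n=2^{-2^n}$, so $x_{n+1}=x_n^2$, and $\Lambda=\sum_{n\ge1}x_n^{1/2}\delta_{x_n}$. For $x_{n+1}\le y<x_n$ we have $x_n\le\Lambda([0,y])\le2x_n$: the leading term is $x_{n+1}^{1/2}=x_n$, and each term is at most half the preceding one. Since $x_n=x_{n+1}^{1/2}$, this lies between $y$ and $2y^{1/2}$. Taking $y=x_{n+1}$ gives $b^*=\frac32$, and letting $y\uparrow x_n$ gives $b_*=1$.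

**Theorem 2.** Let $X$ be the $\Lambda$-Fleming-Viot process with Brownian mutation in $\mathbb R^d$, $d\ge1$, with arbitrary $X(0)=\mu$, and let $t>0$. Almost surely:

* **(a)** Every Borel $B$ with $X(t)(B)>0$ has $\dim B\ge\min(d,\frac2{b^*-1})$. Moreover $\liminf_{r\to0}\frac{\log X(t)(B(x,r))}{\log r}\ge\min(d,\frac2{b^*-1})$ for $X(t)$-a.e. $x$. In particular $\dim\operatorname{supp}X(t)\ge\min(d,2)$ for every $\Lambda$.
* **(b)** If $b_*>1$, then $\operatorname{supp}X(t)$ is compact with upper box dimension at most $\min(d,\frac2{b_*-1})$.
* **(c)** If $b_*=b^*=:b$, then with $D=\min(d,\frac2{b-1})$ the Hausdorff and packing dimensions of $\operatorname{supp}X(t)$ equal $D$. If $b>1$, its box dimension also exists and equals $D$. The measure $X(t)$ is exact dimensional: $\lim_{r\to0}\frac{\log X(t)(B(x,r))}{\log r}=D$ for $X(t)$-a.e. $x$. If only $b^*=1$ is assumed (which forces $b_*=1$), the Hausdorff and packing dimensions and the local dimension all equal $d$.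

Consequently, by the examples above: for Beta$(2-\beta,\beta)$ with $\beta\in(1,2)$ all these dimensions equal $\min(d,\frac2{\beta-1})$; for $\beta\in(0,1]$ the Hausdorff and packing dimensions of the support are $d$; for Kingman, or any $\Lambda$ with $\Lambda(\{0\})>0$, all dimensions equal $\min(d,2)$.

The last sentence of (a) relates to a known result: if $\limsup_mm^\alpha\mathbb ET_m<\infty$ for some $\alpha>0$, where $T_m=\inf\{s:\#\Pi(s)\le m\}$, then $\dim\operatorname{supp}X(t)\ge2$ a.s. for $d\ge2$. By (a), the hypothesis on $T_m$ is unnecessary. The upper bound in Theorem 1 is also a known result; we prove it as part of (b).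

## 4. The mean energy is infinite from exponent two on

The standard route to a lower bound on dimension is to show that the energy $\iint|x-y|^{-\gamma}X(t)(dx)X(t)(dy)$ is finite, and the standard way to show that is to take its expectation. By the sampling property and (2), the mean energy is
$$\mathbb E|X_2(t)-X_1(t)|^{-\gamma}\ \ge\ \mathbb E|Z|^{-\gamma}\;\mathbb E\big[(2\tau_2)^{-\gamma/2}\mathbf 1_{\{\tau_2\le t\}}\big],\qquad Z\sim\mathcal N(0,I_d),$$
because $D_2=0$ on $\{\tau_2\le t\}$. The line from level $2$ stays at level $2$ until the first event with $1,2\in J$, so $\tau_2$ is exponential with rate $\Lambda([0,1])$, cut off at $t$. If $\Lambda\ne0$, the last expectation contains $\int_0^ts^{-\gamma/2}e^{-s\Lambda([0,1])}ds$, which diverges as soon as $\gamma\ge2$. So the mean energy is infinite for $\gamma\ge2$, for every $\Lambda\neq0$. For $\Lambda=\delta_1$ this happens although the energy itself is almost surely finite for all $\gamma<d$, since $X(t)$ is then a probability measure with a bounded density. This method stops exactly at $2$.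

Infinite expectation does not mean infinite with positive probability. When the total rate of events $\int x^{-2}\Lambda(dx)$ is finite, for instance when $\Lambda=\delta_{x_0}$ with $x_0>0$, the cure is easy. Let $G$ be the event that no event happens during the last $\varepsilon<t$ units of time. On $G$ all $\tau_i\ge\varepsilon$, so $\mathbb E[|X_2(t)-X_1(t)|^{-\gamma}\mathbf 1_G]<\infty$ for every $\gamma<d$ (by the Gaussian bound (9) below), and $\mathbb P(G)\to1$ as $\varepsilon\to0$.

In the Beta case events have infinite total rate, so they cannot all be forbidden. Only the large ones can.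

## 5. Which large mergers to forbid: $4/\beta$ against $2/(\beta-1)$

Let $\Lambda$ be Beta$(2-\beta,\beta)$ with $\beta\in(1,2)$. At time scale $s$ choose a cutoff $y=s^\eta$ and forbid events of size $x>y$ during the last $s$ units of time. If the remaining events are the only ones allowed, a pair merges before $s$ with probability at most $s\Lambda((0,y])\approx s\,y^{2-\beta}=s^{1+\eta(2-\beta)}$. The larger $\eta$, the better. What limits $\eta$ is that the good event must be likely.

*Forbid all large events.* They occur at rate $\int_y^1x^{-2}\Lambda(dx)\approx y^{-\beta}$, so we need $s\,y^{-\beta}=s^{1-\eta\beta}\to0$, that is $\eta<1/\beta$. If $\eta>1/\beta$, then $s\,y^{-\beta}\to\infty$ and the probability of having no such event tends to $0$. As $\eta\uparrow1/\beta$, the merging exponent tends to $1+\frac{2-\beta}\beta=\frac2\beta$, and the dimension bound, which is twice that exponent, tends to $\frac4\beta$. This beats $2$, but it falls short: $\frac4\beta<\frac2{\beta-1}$ is equivalent to $\beta<2$.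

*Forbid only the large events that hit the line of particle $1$.* The energy can be written as the average of the potential $U(y)=\int|x-y|^{-\gamma}X(t)(dx)$ at the sampled point $y=X_1(t)$. For $U(X_1(t))$, only the merging of other lines *with line $1$* matters. Large events in which line $1$ takes no part do no harm. An event of size $x$ includes line $1$ with probability $x$, so the forbidden events have rate $\int_y^1x\,x^{-2}\Lambda(dx)\approx y^{1-\beta}$, and we need only $\eta<\frac1{\beta-1}$. As $\eta\uparrow\frac1{\beta-1}$ the merging exponent tends to $1+\frac{2-\beta}{\beta-1}=\frac1{\beta-1}$ and the dimension bound to $\frac2{\beta-1}$, which is the value from counting.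

Two features make this rigorous. First, in the lookdown construction line $1$ always sits at level $1$, so "takes part" simply means $\xi_1=1$. Second, although the good event singles out particle $1$, we use it only to show that $U(X_1(t))<\infty$ almost surely. This statement does not mention the good event, so it can be transferred to $X(t)$-almost every point.

## 6. Lower bound: a finite potential at almost every point

The hypothesis on $\Lambda$ for Steps 1 and 2 is, for some $b\in(1,2)$ and $C<\infty$,
$$\Lambda(\{0\})=0,\qquad\Lambda((0,y])\le Cy^{2-b}\quad(0<y\le1).\tag{3}$$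
For Beta$(2-\beta,\beta)$, $\beta\in(1,2)$, it holds with $b=\beta$, since the density is at most $x^{1-\beta}/B(2-\beta,\beta)$. It implies a bound on the rate at which a given line takes part in events larger than $y$. Writing $x^{-1}=1+\int_x^1r^{-2}dr$ and using Fubini,
$$\int_{(y,1]}x^{-1}\Lambda(dx)\le\Lambda((0,1])+\int_y^1r^{-2}\Lambda((0,r])\,dr\le C+\frac{C}{b-1}\,y^{1-b}\le C'y^{1-b}\qquad(0<y\le1).\tag{4}$$

Fix $0<\gamma<\min(d,\frac2{b-1})$. Since $1+\frac{2-b}{b-1}=\frac1{b-1}>\frac\gamma2$, we may choose
$$0<\eta<\tfrac1{b-1}\qquad\text{with}\qquad1+\eta(2-b)>\tfrac\gamma2,\tag{5}$$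
and we put $y_k=2^{-k\eta}$.

**Step 1: a good event of probability near one.** This step fixes which mergers are excluded, at all small time scales at once. For $K$ with $2^{-K}<t$ let
$$G_K=\{\text{for every }k\ge K,\ N\text{ has no atom }(v,x,\xi)\text{ with }v\le2^{-k},\ x>y_k,\ \xi_1=1\}.$$
The expected number of forbidden atoms bounds the probability of having one, so by (4)
$$\mathbb P(G_K^c)\le\sum_{k\ge K}2^{-k}\int_{(y_k,1]}x\cdot x^{-2}\Lambda(dx)\le C'\sum_{k\ge K}2^{-k(1-\eta(b-1))}\xrightarrow[K\to\infty]{}0,\tag{6}$$
because $\eta(b-1)<1$. The events $G_K$ increase with $K$, so $\mathbb P(\bigcup_KG_K)=1$.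

**Step 2: on the good event, early coalescence is unlikely.** This step replaces the bound $s$ for the pair probability by the better power of $s$. We claim that for $i\ge2$ and $k\ge K$
$$\mathbb P(\tau_i\le2^{-k},\,G_K)\le2^{-k}\Lambda((0,y_k])\le C\,2^{-k(1+\eta(2-b))}.\tag{7}$$
On $\{\tau_i\le2^{-k}\}$ the level $a_i$ jumps at time $\tau_i$ from some $\ell\ge2$ to $1$. By the second fact after (1), the atom $(v,x,\xi)$ responsible for this has $v\le2^{-k}$, $a_i(v-)\ne1$ and $\xi_1=\xi_{a_i(v-)}=1$. On $G_K$ it must have $x\le y_k$. So the probability in (7) is at most the expected number of atoms with $v\le2^{-k}$, $x\le y_k$, $a_i(v-)\ne1$, $\xi_1=\xi_{a_i(v-)}=1$. Recall the compensation formula for Poisson processes: for a nonnegative predictable integrand, the expected sum over the atoms equals the expected integral against the intensity. The process $a_i(v-)$ is left-continuous and adapted to $(\mathcal F_v)$, hence predictable, and for $\ell\neq1$ the coordinates $\xi_1,\xi_\ell$ are both $1$ with probability $x^2$. The expected number therefore equals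
$$\mathbb E\int_0^{2^{-k}}dv\,\mathbf 1_{\{a_i(v-)\ne1\}}\int_{(0,y_k]}x^{-2}\Lambda(dx)\,x^2\le2^{-k}\Lambda((0,y_k]),$$
and (3) gives the second inequality in (7).

We convert this into a moment bound. Almost surely $\tau_i\wedge t>0$. Either $\tau_i\wedge t>2^{-K}$, or $\tau_i\wedge t\in(2^{-k-1},2^{-k}]$ for some $k\ge K$; in the latter case $2^{-k}<t$ forces $\tau_i\le2^{-k}$. Hence, by (7) and (5),
$$\sup_{i\ge2}\mathbb E\big[(\tau_i\wedge t)^{-\gamma/2}\mathbf 1_{G_K}\big]\le2^{K\gamma/2}+\sum_{k\ge K}2^{(k+1)\gamma/2}\,C\,2^{-k(1+\eta(2-b))}=:C_K<\infty.\tag{8}$$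

**Step 3: from merging times to distances.** This step uses the Brownian motion, and shows that the initial state plays no role. Let $Z\sim\mathcal N(0,I_d)$. For every $a\in\mathbb R^d$ the density of $a+Z$ is at most $(2\pi)^{-d/2}$, so, splitting at $|a+Z|=1$,
$$\sup_a\mathbb E|a+Z|^{-\gamma}\le1+(2\pi)^{-d/2}\int_{|z|\le1}|z|^{-\gamma}dz=:c<\infty,\qquad\sup_a\mathbb E|a+\sigma Z|^{-\gamma}\le c\,\sigma^{-\gamma}.\tag{9}$$
The integral is finite because $\gamma<d$, and the second bound follows from the first by scaling. Both $\tau_i$ and $G_K$ are determined by $N$. Condition on $N$ and $D_i$ in (2), apply (9) with $\sigma^2=2(\tau_i\wedge t)$ and $a=D_i$, and then use (8):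
$$\mathbb E\big[|X_i(t)-X_1(t)|^{-\gamma}\mathbf 1_{G_K}\big]\le c\,2^{-\gamma/2}\,\mathbb E\big[(\tau_i\wedge t)^{-\gamma/2}\mathbf 1_{G_K}\big]\le c\,C_K\qquad\text{for all }i\ge2.\tag{10}$$

**Step 4: the potential is finite at a typical point.** This step averages (10) over $i$ and removes $G_K$. Let $U(y)=\int|x-y|^{-\gamma}X(t)(dx)$ and $h_M(z)=|z|^{-\gamma}\wedge M$, which is bounded and continuous. The empirical measures converge weakly to $X(t)$, so almost surely
$$\int h_M(x-X_1(t))\,X(t)(dx)=\lim_{n\to\infty}\frac1n\sum_{i=2}^nh_M(X_i(t)-X_1(t)).$$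
Multiply by $\mathbf 1_{G_K}$ and take expectations. Bounded convergence and (10) give $\mathbb E[\mathbf 1_{G_K}\int h_M(x-X_1(t))X(t)(dx)]\le cC_K$. Let $M\uparrow\infty$: by monotone convergence $\mathbb E[\mathbf 1_{G_K}U(X_1(t))]\le cC_K<\infty$. So $U(X_1(t))<\infty$ almost surely on each $G_K$, hence almost surely, by Step 1. Since $X_1(t)$ has conditional law $X(t)$ given $X(t)$, we get $0=\mathbb P(U(X_1(t))=\infty)=\mathbb E[X(t)(\{U=\infty\})]$. Thus
$$\text{almost surely,}\quad U(y)<\infty\ \text{ for }X(t)\text{-a.e. }y.\tag{11}$$

**Step 5: from the potential to dimension.** This step is deterministic. We work on the event (11). For every $x$ and $r>0$, points $y\in B(x,r)$ have $|x-y|^{-\gamma}\ge r^{-\gamma}$, so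
$$X(t)(B(x,r))\le r^\gamma U(x).\tag{12}$$
Let $B$ be Borel with $X(t)(B)>0$. For some $R<\infty$ the set $F=B\cap\{U\le R\}$ has $X(t)(F)>0$; it is Borel because $U$ is lower semicontinuous. The restriction of $X(t)$ to $F$ has $\gamma$-energy at most $\int_FU\,dX(t)\le R$, so the classical energy criterion (Falconer, *Fractal Geometry*, Thm 4.13; Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, Ch. 8) gives $\dim F\ge\gamma$. One can also see it directly from (12). Suppose sets $A_j$ cover $F$, each meeting $F$ in a point $x_j$. Then $A_j\subset B(x_j,\operatorname{diam}A_j)$, so $X(t)(F)\le R\sum_j(\operatorname{diam}A_j)^\gamma$; if $\operatorname{diam}A_j=0$, the corresponding term is zero because $U(x_j)<\infty$ rules out an atom at $x_j$. Hence the $\gamma$-dimensional Hausdorff measure of $F$ is at least $X(t)(F)/R>0$. So $\dim B\ge\dim F\ge\gamma$.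

For the local dimension, take $x$ with $U(x)<\infty$. By (12), $\log X(t)(B(x,r))\le\gamma\log r+\log U(x)$. Dividing by $\log r<0$ and letting $r\to0$ gives $\liminf_{r\to0}\frac{\log X(t)(B(x,r))}{\log r}\ge\gamma$.

**Lower bound in Theorem 1.** Take $b=\beta$ and let $\gamma\uparrow\min(d,\frac2{\beta-1})$ along a sequence. The countably many exceptional null sets do not depend on $B$. The case $B=\operatorname{supp}X(t)$ gives the lower bound for the support.

**Proof of Theorem 2(a).** Let $0<\gamma<\min(d,\frac2{b^*-1})$. It suffices to prove (11) for this $\gamma$, because Step 5 then applies, and we let $\gamma$ increase along a sequence.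

*Case $b^*<2$.* Choose $b\in(b^*,2)$ with $\gamma<\frac2{b-1}$, which is possible because $\frac2{b-1}\to\frac2{b^*-1}$ as $b\downarrow b^*$. Since $b>b^*$, we have $\Lambda([0,y])\le Cy^{2-b}$ for small $y$, and after enlarging $C$ for all $y\in(0,1]$. As $2-b>0$, letting $y\downarrow0$ gives $\Lambda(\{0\})=0$. So (3) holds and Steps 1-4 apply as they stand.

*Case $b^*=2$.* Now $\gamma<\min(d,2)$, and possibly $\Lambda(\{0\})>0$. No good event is needed. While $a_i(v-)=\ell\ne1$, events with $1,\ell\in J$ come at rate $\Lambda(\{0\})+\int_{(0,1]}x^2x^{-2}\Lambda(dx)=\Lambda([0,1])$. So $\mathbb P(\tau_i\le s)\le s\Lambda([0,1])$ for $s\le t$. Then (8) holds with the whole probability space in place of $G_K$ for any $K$ with $2^{-K}<t$, since $\sum_k2^{(k+1)\gamma/2}2^{-k}<\infty$ for $\gamma<2$. Steps 3 and 4 go through with the same replacement.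

Finally, $b^*\le2$ always, so $\min(d,\frac2{b^*-1})\ge\min(d,2)$. This gives the last sentence of (a). $\square$

## 7. Upper bound: counting ancestors and covering by balls

We prove Theorem 2(b). Assume $b_*>1$ and let $1<b\le2$ satisfy $\Lambda([0,y])\ge cy^{2-b}$ for small $y$, with $c>0$. Values of $b$ arbitrarily close to $b_*$ qualify. Since $\Lambda([0,y])$ is nondecreasing in $y$, we may decrease $c>0$ so that the bound holds for all $y\in(0,1]$.

**Step 1: the speed at which blocks disappear.** This step bounds below the mean rate of decrease of the block number, $\gamma_n=\sum_{k=2}^n(k-1)\binom nk\lambda_{n,k}$, for $n\ge2$. For $0<x\le\frac1n$, keep only the term $k=2$, and use $\binom n2\ge\frac{n^2}4$ and $(1-x)^{n-2}\ge(1-\frac1n)^{n-1}\ge\frac1e$: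
$$\sum_{k=2}^n(k-1)\binom nkx^k(1-x)^{n-k}\ge\binom n2x^2(1-x)^{n-2}\ge\frac{n^2x^2}{4e}.$$
Integrate against $x^{-2}\Lambda(dx)$ over $(0,\frac1n]$. An atom of $\Lambda$ at $0$ contributes $\binom n2\Lambda(\{0\})\ge\frac{n^2}4\Lambda(\{0\})$. Together,
$$\gamma_n\ge\frac{n^2}{4e}\,\Lambda([0,\tfrac1n])\ge\hat\gamma_n:=c'n^b.\tag{13}$$

**Step 2: the time to come down to $m$ blocks.** This step turns the rate into a bound on hitting times by a Lyapunov function. Fix $m\ge1$ and define $g$ on $\{1,2,\dots\}$ by $g(m)=0$ and
$$g(k)-g(k-1)=\frac1{\hat\gamma_k}\ (k>m),\qquad g(k)-g(k-1)=\frac1{\hat\gamma_{m+1}}\ (2\le k\le m).$$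
The increments are nonincreasing in $k$. So for $n'>m$ each of the $j$ increments between $n'-j$ and $n'$ is at least $1/\hat\gamma_{n'}$, and $g(n')-g(n'-j)\ge j/\hat\gamma_{n'}$. Let $\Pi_n$ be the restriction of $\Pi$ to $[n]$. In a state $n'>m$, a merger of $k$ blocks lowers the block number by $k-1$, so the drift of $g(\#\Pi_n)$ is
$$\sum_{k=2}^{n'}\binom{n'}k\lambda_{n',k}\big(g(n'-k+1)-g(n')\big)\le-\frac{\gamma_{n'}}{\hat\gamma_{n'}}\le-1.$$
Let $T^{(n)}_m=\inf\{s:\#\Pi_n(s)\le m\}$. For $n\le m$ it is $0$. For $n>m$, Dynkin's formula at time $T^{(n)}_m\wedge s$, followed by $s\to\infty$, gives $\mathbb ET_m^{(n)}\le g(n)-\min g$. Since $g\ge-m/\hat\gamma_{m+1}$,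
$$\mathbb ET_m^{(n)}\le\sum_{k>m}\frac1{\hat\gamma_k}+\frac m{\hat\gamma_{m+1}}\le Cm^{1-b}\quad\text{uniformly in }n.\tag{14}$$
As $n\to\infty$, $\#\Pi_n(s)\uparrow\#\Pi(s)$. By Markov's inequality,
$$\mathbb P(\#\Pi(s)>m)\le\sup_n\mathbb P(T^{(n)}_m>s)\le\frac{Cm^{1-b}}s.\tag{15}$$

**Step 3: the number of ancestors at dyadic times.** Let $q>\frac1{b-1}$, $s_k=2^{-k}$ and $N_k=\#\Pi(s_k)$, for $k$ with $s_k\le t$. With $m=\lfloor2^{kq}\rfloor\ge\frac12 2^{kq}$, (15) gives $\mathbb P(N_k>2^{kq})\le C''2^{-k(q(b-1)-1)}$, which is summable. By Borel-Cantelli, almost surely $N_k\le2^{kq}$ for all large $k$.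

**Step 4: no ancestor moves too far.** This step controls all displacements between consecutive dyadic times simultaneously. Condition on the genealogy $N$. The displacement of an ancestral line over $[t-s_k,t-s_{k+1}]$ depends only on the ancestor at time $t-s_{k+1}$, so there are $N_{k+1}$ of them. Each has law $\mathcal N(0,(s_k-s_{k+1})I_d)$, with variance at most $s_k$. Let $\rho_k=L\sqrt{ks_k}$ with $L^2/4>q\log2$. From $\mathbb Ee^{|Z|^2/4}=2^{d/2}$ we have $\mathbb P(|Z|>z)\le2^{d/2}e^{-z^2/4}$. So on $\{N_{k+1}\le2^{(k+1)q}\}$ the conditional probability that some displacement exceeds $\rho_k$ is at most $2^{(k+1)q}\,2^{d/2}e^{-L^2k/4}$, which is summable. By Borel-Cantelli and Step 3, almost surely for all large $k$ all these displacements are at most $\rho_k$.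

**Step 5: the covering.** For each $i$, the line of $i$ stays at level $i$ for $v$ near $0$ and its path is continuous, so the positions of the ancestors of $i$ at times $t-s_m$ converge to $X_i(t)$ as $m\to\infty$. Summing displacements, for all large $k$ (not depending on $i$) every $X_i(t)$ lies within distance
$$r_k:=\sum_{m\ge k}\rho_m\le L\sqrt{k2^{-k}}\,\sum_{j\ge0}\sqrt{(1+j)2^{-j}}=:C_L\sqrt{k2^{-k}}$$
of one of the $N_k$ ancestor positions at time $t-s_k$; here we used $k+j\le k(1+j)$ for $k\ge1$. The union of these $N_k$ closed balls is compact and contains every $X_i(t)$. By the portmanteau theorem for closed sets it has full $X(t)$-mass, so it contains $\operatorname{supp}X(t)$.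

Thus $\operatorname{supp}X(t)$ is compact and, for all large $k$, is covered by at most $2^{kq}$ balls of radius $R_k=C_L\sqrt{k2^{-k}}$. Since $\log2^{kq}/\log(1/R_k)\to2q$ and the ratios $R_{k+1}/R_k$ tend to $2^{-1/2}$, so that intermediate radii change nothing, the upper box dimension is at most $2q$. Let $q\downarrow\frac1{b-1}$ and then $b\uparrow b_*$, along sequences. The bound by $d$ is trivial for a bounded set. This proves (b). $\square$

**End of the proof of Theorem 1.** For Beta$(2-\beta,\beta)$ with $\beta\in(1,2)$ we have $b_*=\beta$, so (b) gives $\dim\operatorname{supp}X(t)\le\overline{\dim}_{\rm box}\operatorname{supp}X(t)\le\min(d,\frac2{\beta-1})$ almost surely. With the lower bound of Section 6, the proof is complete. $\blacksquare$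

## 8. Packing, box and local dimensions when $b_*=b^*$

We prove Theorem 2(c). Let $b_*=b^*=b$ and $D=\min(d,\frac2{b-1})$.

**Step 1: dimensions of the support.** If $b>1$, then (a) and (b) give
$$D\le\dim\operatorname{supp}X(t)\le\dim_P\operatorname{supp}X(t)\le\overline{\dim}_{\rm box}\operatorname{supp}X(t)\le D,$$
and the lower box dimension lies between $\dim$ and $\overline{\dim}_{\rm box}$. So all four equal $D$. If $b^*=1$, then $D=d$. In this case (a) gives $\dim\operatorname{supp}X(t)\ge d$, while $\dim\le\dim_P\le d$ is trivial.

**Step 2: local dimension.** The lower bound is in (a). For the upper bound we show that a set with few covering balls cannot carry much mass at points whose balls are too light. Let $S$ be a bounded set of upper box dimension at most $D$: take $S=\operatorname{supp}X(t)$ if $b>1$, and $S=\operatorname{supp}X(t)\cap\{|x|\le R\}$ with $R$ arbitrary if $b^*=1$. Fix $\delta>0$. For all small $r=2^{-n}$, $S$ is covered by at most $r^{-D-\delta}$ closed balls of radius $r/2$. Suppose a covering ball contains a point $x\in S$ with $X(t)(B(x,r))<r^{D+2\delta}$. Since its diameter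 is $r$, it lies inside $B(x,r)$, so its mass is less than $r^{D+2\delta}$. Summing over such covering balls,
$$X(t)\big\{x\in S:X(t)(B(x,r))<r^{D+2\delta}\big\}\le r^{-D-\delta}\,r^{D+2\delta}=r^\delta,$$
which is summable over $r=2^{-n}$. By Borel-Cantelli for the measure $X(t)$, for $X(t)$-a.e. $x\in S$ we have $X(t)(B(x,2^{-n}))\ge2^{-n(D+2\delta)}$ for all large $n$. For $2^{-n}\le r\le2^{-n+1}$ this gives $X(t)(B(x,r))\ge(r/2)^{D+2\delta}$, so
$$\limsup_{r\to0}\frac{\log X(t)(B(x,r))}{\log r}\le D+2\delta.$$
Let $\delta\downarrow0$ along a sequence, and also $R\uparrow\infty$ if $b^*=1$. Together with (a), the local dimension of $X(t)$ exists and equals $D$ at $X(t)$-a.e. point. $\blacksquare$
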